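\title{Finite cycles and universal automorphisms of $\mathcal P(\omega)/\mathrm{fin}$ under OCA}

\begin{abstract}
Let $t\vee r$ be the permutation of $\omega$ with infinitely many $\mathbb Z$-orbits and one cycle of size $n!$ for every $n$. We show that under OCA and MA the automorphism of $\mathcal P(\omega)/\mathrm{fin}$ induced by the shift does not embed in the one induced by $t\vee r$, so the latter is not universal. The core of the proof is that, under OCA and $\mathfrak b>\aleph_1$, no Boolean homomorphism $\mathcal P(\mathbb Z)\to\mathcal P(R)/\mathrm{fin}$ carries translation by $1$ to a permutation of $R$ all of whose cycles are finite. We also determine which trivial automorphisms embed in the one induced by $t\vee r$, and show that under OCA and MA there is no universal automorphism.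
\end{abstract}

\section{The question and the results}\label{sec:intro}

For subsets of a countably infinite set $R$ write $X=^*Y$ if $X\mathbin\triangle Y$ is finite and $X\subseteq^*Y$ if $X\setminus Y$ is finite; ``almost all'' means ``all but finitely many''. The Boolean algebra $\mathcal P(R)/\mathrm{fin}$ consists of the classes $[X]$ of subsets of $R$ under $=^*$. Homomorphisms of Boolean algebras preserve $0$, $1$, intersections and complements.

A \emph{mod-finite permutation} of $\omega$ is a bijection $f$ from a cofinite set $\operatorname{dom}f\subseteq\omega$ onto a cofinite set $\operatorname{ran}f\subseteq\omega$. It induces the automorphism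
\[
f^\uparrow([X])=[f[X\cap\operatorname{dom}f]]
\]
of $\mathcal P(\omega)/\mathrm{fin}$, with inverse $(f^{-1})^\uparrow$. Automorphisms of this form are called \emph{trivial}. An automorphism $\alpha$ \emph{embeds} in an automorphism $\beta$ if there is an injective homomorphism $e:\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(\omega)/\mathrm{fin}$ (so $e([\omega])=[\omega]$) with $e\circ\alpha=\beta\circ e$. In other words, $\mathcal P(\omega)/\mathrm{fin}$ has a $\beta$-invariant subalgebra, isomorphic to the whole algebra, on which $\beta$ acts as $\alpha$ does. An automorphism is \emph{universal} if every automorphism embeds in it.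

We shall consider the following maps. The \emph{shift} $s(n)=n+1$ is a mod-finite permutation with domain $\omega$ and range $\omega\setminus\{0\}$. The permutation $t$ of $\omega\times\mathbb Z$ is given by $t(n,z)=(n,z+1)$; it has infinitely many $\mathbb Z$-orbits. The permutation $r$ consists of finite cycles, one of size $n!$ for every $n$. Finally $t\vee r$ is the disjoint union of a copy of $t$ and a copy of $r$. Each of $t$, $r$, $t\vee r$ is regarded as a permutation of $\omega$ by means of a bijection of its underlying set with $\omega$. The question, taken from \cite{slides}, is this.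

\begin{quote}
\emph{Is $(t\vee r)^\uparrow$ a universal automorphism of $\mathcal P(\omega)/\mathrm{fin}$ under the Open Coloring Axiom and Martin's Axiom for $\aleph_1$ dense sets?}
\end{quote}

There are good reasons to expect a positive answer. Under OCA and MA every automorphism is trivial \cite{Vel}, so a universal automorphism only has to accommodate the orbit structures of mod-finite permutations. The permutation $t\vee r$ is designed for this: it has a $\mathbb Z$-orbit to spare for every infinite orbit of a given $f$, and a cycle of size $n!$ wraps equivariantly around any cycle of size $d\le n$. Section~\ref{sec:ultra} shows, in ZFC, that this suffices whenever $f$ has infinitely many finite cycles, and also that $s^\uparrow$ embeds in $t^\uparrow$. What remains is an $f$, such as the shift, with no cycles to wrap around. Since $e([\omega])=[\omega]$, the cycles of $r$ cannot be ignored: every set $X$ must be traced on them in a way that respects the shift. A long cycle looks locally like $\mathbb Z$, finitely many errors are allowed for each $X$, and on the countable algebra of sets with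 period a power of $2$ the tracing can be done (Example~\ref{ex:dyadic}). Nevertheless the answer is negative.

\begin{theorem}[OCA + MA]\label{thm:answer}
The automorphism $s^\uparrow$ does not embed in $(t\vee r)^\uparrow$. Hence $(t\vee r)^\uparrow$ is not universal.
\end{theorem}

Since OCA + MA is consistent (it follows, for instance, from PFA), the implication ``OCA + MA implies that $(t\vee r)^\uparrow$ is universal'' fails. The obstruction lies entirely in the finite cycles. For $X\subseteq\mathbb Z$ and $\delta\in\mathbb Z$ let $X+\delta=\{z+\delta:z\in X\}$, and for a permutation $\rho$ of $R$ let $\rho^\uparrow([A])=[\rho[A]]$.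

\begin{theorem}[OCA + $\mathfrak b>\aleph_1$]\label{thm:core}
Let $R$ be a countably infinite set and $\rho$ a permutation of $R$ all of whose cycles are finite. There is no Boolean homomorphism $h:\mathcal P(\mathbb Z)\to\mathcal P(R)/\mathrm{fin}$ with $h(X+1)=\rho^\uparrow(h(X))$ for all $X\subseteq\mathbb Z$.
\end{theorem}

A \emph{finite cycle} of a mod-finite permutation is a finite orbit on which it acts as a cyclic permutation. Theorem~\ref{thm:core} has the following further consequences.

\begin{theorem}[OCA + MA]\label{thm:more}
Let $f$ and $g$ be mod-finite permutations of $\omega$.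
\begin{enumerate}
\item[(a)] If $f$ has only finitely many finite cycles and $g$ has infinitely many, then $f^\uparrow$ does not embed in $g^\uparrow$.
\item[(b)] $f^\uparrow$ embeds in $(t\vee r)^\uparrow$ if and only if $f$ has infinitely many finite cycles. The ``if'' direction holds in ZFC.
\item[(c)] There is no universal automorphism of $\mathcal P(\omega)/\mathrm{fin}$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:ultra} constructs embeddings, and Section~\ref{sec:conseq} derives Theorems~\ref{thm:answer} and~\ref{thm:more} from Theorem~\ref{thm:core}. Section~\ref{sec:model} proves Theorem~\ref{thm:core} in ZFC in the case where $h$ is given by ultrafilters on $\mathbb Z$, and describes the plan of the general proof, which occupies Sections~\ref{sec:columns}--\ref{sec:final}.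

\subsection*{The axioms}
OCA is Todor\v cevi\'c's axiom. Let $\mathcal X$ be a separable metric space, $[\mathcal X]^2$ the set of its two-element subsets, and $[\mathcal X]^2=K_0\cup K_1$ a partition with $K_0$ open, meaning that $\{(v,w):\{v,w\}\in K_0\}$ is open in $\mathcal X^2$. Then either there is an uncountable $\mathcal U\subseteq\mathcal X$ with $[\mathcal U]^2\subseteq K_0$, or $\mathcal X=\bigcup_{p\in\omega}\mathcal X_p$ with $[\mathcal X_p]^2\subseteq K_1$ for all $p$. In every application below the first alternative is refuted by a counting argument and the second is put to use.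

For functions $\eta,\zeta$ from a countably infinite set to $\omega$, write $\eta\le^*\zeta$ if $\eta(j)\le\zeta(j)$ for almost all $j$. The statement $\mathfrak b>\aleph_1$ says that every family of $\aleph_1$ such functions has a $\le^*$-upper bound; for countable families this holds in ZFC. It is a standard consequence of MA for $\aleph_1$ dense sets, and it is all we use of MA, except in Theorem~\ref{thm:more}(c), which also uses Veli\v ckovi\'c's theorem \cite{Vel}: OCA + MA implies that all automorphisms of $\mathcal P(\omega)/\mathrm{fin}$ are trivial.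

\subsection*{Ultrafilters and branches}
If $\mathcal Q\subseteq\mathcal P(X)$ is a subalgebra (it contains $X$ and is closed under $\cap$ and $q\mapsto X\setminus q$), an \emph{ultrafilter of $\mathcal Q$} is a subset $y\subseteq\mathcal Q$ that is closed under $\cap$ and under supersets in $\mathcal Q$ and contains exactly one of $q$, $X\setminus q$ for each $q\in \mathcal Q$. If $y\ne z$ are ultrafilters of $\mathcal Q$, then $y\setminus z\neq\emptyset$. An \emph{ultrafilter on $X$} is an ultrafilter of $\mathcal P(X)$; it is \emph{principal with center $n$} if it contains $\{n\}$, and a nonprincipal one contains all cofinite sets.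

Let $T=2^{<\omega}$ be the countable set of finite binary sequences, and for $x\in2^\omega$ let $T_x=\{x|l:l\in\omega\}$ be the branch of its initial segments. For $x\ne x'$ the set $T_x\cap T_{x'}$ is finite, and it is locally constant as a function of $(x,x')$. Thus $\{T_x:x\in2^\omega\}$ is an uncountable family of infinite, pairwise almost disjoint subsets of $T$.

\section{Embeddings built from ultrafilters}\label{sec:ultra}

Let $f$ be a mod-finite permutation. Its \emph{orbits} are the connected components of the graph on $\omega$ with edges $n\to f(n)$. An orbit is a finite cycle, a $\mathbb Z$-orbit, a forward ray $x_0\to x_1\to\cdots$, a backward ray $\cdots\to x_{-1}\to x_0$, or a finite path. An orbit of one of the last three kinds has a first point outside $\operatorname{ran}f$ or a last point outside $\operatorname{dom}f$, so there are only finitely many of them.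

If $u$ is an ultrafilter on $\omega$ containing $\operatorname{dom}f$, then $f(u)=\{Y\subseteq\omega:f^{-1}[Y]\in u\}$ is an ultrafilter on $\omega$. As $f$ is injective, $f^{-1}[f[X\cap\operatorname{dom}f]]=X\cap\operatorname{dom}f$, and so
\begin{equation}\label{eq:push}
X\in u\iff f[X\cap\operatorname{dom}f]\in f(u).
\end{equation}
If $u$ is principal with center $n$, then $f(u)$ is principal with center $f(n)$. If $u$ is nonprincipal, so is $f(u)$, and \eqref{eq:push} says that $f^{-1}(f(u))=u$. Hence $f$ permutes the nonprincipal ultrafilters, and $f^z(u)$ makes sense for all $z\in\mathbb Z$.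

A homomorphism $\mathcal P(\omega)\to\mathcal P(\Omega)$ is the same as a family of ultrafilters on $\omega$ indexed by $\Omega$. This gives a supply of embeddings.

\begin{lemma}\label{lem:ultra}
Let $f$ be a mod-finite permutation of $\omega$, let $g$ be a permutation of a countably infinite set $\Omega$, and let $u_x$ $(x\in\Omega)$ be ultrafilters on $\omega$ such that
\begin{enumerate}
\item[(i)] each $n\in\omega$ is the center of $u_x$ for only finitely many $x$;
\item[(ii)] almost every $n\in\omega$ is the center of $u_x$ for at least one $x$;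
\item[(iii)] for almost all $x$, $\operatorname{dom}f\in u_x$ and $u_{g(x)}=f(u_x)$.
\end{enumerate}
Then $e([X])=[\{x\in\Omega:X\in u_x\}]$ is an embedding of $f^\uparrow$ in $g^\uparrow$.
\end{lemma}

\begin{proof}
The map $X\mapsto\{x:X\in u_x\}$ is a homomorphism because each $u_x$ is an ultrafilter. By (i) it sends finite sets to finite sets, so $e$ is well defined. By (ii) it sends infinite sets to infinite sets, so $e$ is injective. By (iii) and \eqref{eq:push}, for almost all $x$ we have $X\in u_x$ if and only if $f[X\cap\operatorname{dom}f]\in u_{g(x)}$. Hence $\{x:f[X\cap\operatorname{dom}f]\in u_x\}=^*g[\{x:X\in u_x\}]$, that is, $e\circ f^\uparrow=g^\uparrow\circ e$.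
\end{proof}

\begin{example}\label{ex:simple}
The identity embeds in $r^\uparrow$: for $x$ on the $n$-th cycle of $r$ let $u_x$ be principal with center $n$. The shift $s^\uparrow$ embeds in $t^\uparrow$: fix a nonprincipal ultrafilter $v$, let $u_{(0,z)}$ be principal with center $z$ for $z\ge0$, and let $u_{(n,z)}=s^z(v)$ at all other points. Condition (iii) fails only at $(0,-1)$.
\end{example}

So superfluous $\mathbb Z$-orbits of the target can be filled with the orbit of a nonprincipal ultrafilter, and cycles of the target can be wrapped around cycles of $f$. The two devices combine.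

\begin{proposition}[ZFC]\label{prop:if}
If $f$ has infinitely many finite cycles, then $f^\uparrow$ embeds in $(t\vee r)^\uparrow$.
\end{proposition}

\begin{proof}
Let $g=t\vee r$ act on $\Omega=(\omega\times\mathbb Z)\sqcup R$, where $R$ is the union of the cycles of $r$. Let $c_0,c_1,\dots$ list the finite cycles of $f$, with sizes $d_0,d_1,\dots$, and fix a nonprincipal ultrafilter $v$ on $\omega$.

Assign injectively a $t$-orbit $\{n\}\times\mathbb Z$ to each infinite orbit of $f$, and enumerate that infinite orbit as $(x_z)$ with $f(x_z)=x_{z+1}$, where $z$ ranges over $\mathbb Z$, over $z\ge0$ (forward ray) or over $z\le0$ (backward ray). Let $u_{(n,z)}$ be principal with center $x_z$ when $x_z$ is defined, and let $u_{(n,z)}=f^z(v)$ for the other $z$. On the $t$-orbits that were not assigned let $u_{(n,z)}=f^z(v)$.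

Choose $n_0<n_1<\cdots$ with $n_k\geq d_k$, so that $d_k\mid n!$ for all $n\ge n_k$. For $n_k\le n<n_{k+1}$ fix a point $x$ of the $n!$-cycle of $r$ and a point $a\in c_k$, and let $u_{r^m(x)}$ be principal with center $f^m(a)$; this is well defined because $d_k\mid n!$. At the finitely many remaining points of $R$ let $u_x$ be principal with center $0$.

Apart from these finitely many points, an element of an infinite orbit of $f$ is a center once and an element of $c_k$ is a center finitely many times and at least once. This gives (i), and also (ii), since only the points of the finitely many finite paths are left out. Condition (iii) can fail only at the finitely many remaining points of $R$, at $(n,-1)$ for a forward ray and at $(n,0)$ for a backward ray, and there are finitely many rays. Apply Lemma~\ref{lem:ultra}.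
\end{proof}

\section{Consequences of Theorem~\ref{thm:core}}\label{sec:conseq}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Let $R$ be the union of the finite cycles of $g$ and $\rho=g|R$. Then $R$ is infinite, $\rho$ is a permutation of $R$ with finite cycles, and $g[Y\cap\operatorname{dom}g]\cap R=\rho[Y\cap R]$ for every $Y\subseteq\omega$, because $R$ is a union of orbits. So the restriction homomorphism $[Y]\mapsto[Y\cap R]$ onto $\mathcal P(R)/\mathrm{fin}$ carries $g^\uparrow$ to $\rho^\uparrow$.

Only finitely many points lie on finite orbits of $f$. Define $\kappa:\omega\to\mathbb Z$ by counting along each infinite orbit, so that $\kappa(f(n))=\kappa(n)+1$ whenever $n\in\operatorname{dom}f$ lies on an infinite orbit, and put $\kappa=0$ on finite orbits. Almost every point has the form $f(n)$ with such an $n$, and then $f(n)\in\kappa^{-1}(X+1)$ if and only if $n\in\kappa^{-1}(X)$. Hence $f^\uparrow([\kappa^{-1}(X)])=[\kappa^{-1}(X+1)]$.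

Suppose $e\circ f^\uparrow=g^\uparrow\circ e$ for a homomorphism $e$, and let $h(X)$ be the restriction of $e([\kappa^{-1}(X)])$ to $R$. Then $h$ is a composition of homomorphisms and $h(X+1)=\rho^\uparrow(h(X))$, contrary to Theorem~\ref{thm:core}.
\end{proof}

Theorem~\ref{thm:answer} is the case $f=s$, $g=t\vee r$ of (a); here $\kappa(n)=n$ and $h(X)$ is the restriction of $e([X\cap\omega])$ to the cycles of $r$. Theorem~\ref{thm:more}(b) follows from (a) and Proposition~\ref{prop:if}.

\begin{remark}
Neither the injectivity of $e$ nor the sizes $n!$ of the cycles were used. The requirement $e([\omega])=[\omega]$ was used, to make $h$ a homomorphism into $\mathcal P(R)/\mathrm{fin}$, and it cannot be dropped: $[X]\mapsto[\{0\}\times X]$ is injective, preserves $0$, $\cap$, $\cup$, and carries $s^\uparrow$ to $(t\vee r)^\uparrow$. In Theorem~\ref{thm:core} the cycles must be finite: $h(X)=[\omega\times X]$ carries translation by $1$ to $t^\uparrow$.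
\end{remark}

For (c) we need an obstruction in the opposite case, when the target has few cycles. There it is the identity that does not embed.

\begin{lemma}[ZFC]\label{lem:ends}
Let $g$ be a mod-finite permutation with only finitely many finite cycles. Then every family of pairwise disjoint, nonzero, $g^\uparrow$-invariant elements of $\mathcal P(\omega)/\mathrm{fin}$ is countable.
\end{lemma}

\begin{proof}
An \emph{end} is a pair consisting of an infinite orbit and a direction (forward or backward) in which it is infinite. A \emph{tail} of a forward end is a set $\{g^n(x):n\ge0\}$ with $x$ in the orbit, and a tail of a backward end is a set $\{g^{-n}(x):n\ge0\}$. There are countably many ends, and of two tails of the same end one contains the other, so two almost disjoint sets cannot contain tails of the same end. It therefore suffices to show that every infinite $X$ with $g[X\cap\operatorname{dom}g]=^*X$ contains a tail.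

The sets
\[
F=\{x\in X:x\notin\operatorname{dom}g\text{ or }g(x)\notin X\},\qquad F'=\{x\in X:x\notin\operatorname{ran}g\text{ or }g^{-1}(x)\notin X\}
\]
are finite, since $g[X\cap\operatorname{dom}g]\subseteq^*X$ and $X\subseteq^*g[X\cap\operatorname{dom}g]$ respectively. Almost all points of $X$ lie on infinite orbits. Suppose first that some $x\in X$ on an infinite orbit has no iterate $g^n(x)$, $n\ge0$, in $F$. By induction all these iterates are defined and lie in $X$, and they form a tail. Otherwise each of the infinitely many points of $X$ on infinite orbits has a forward iterate in $F$, so there is one $a\in F$ on an infinite orbit with $g^{-n}(a)\in X$ for infinitely many $n$. The points $g^{-n}(a)$ are distinct, so only finitely many of them lie in $F'$. Take $n$ with $g^{-n}(a)\in X$ and $g^{-n'}(a)\notin F'$ for all $n'\ge n$. By induction $g^{-n'}(a)\in X$ for all $n'\ge n$, and these points form a tail.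
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
By \cite{Vel} a universal automorphism has the form $g^\uparrow$. If $g$ has infinitely many finite cycles, $s^\uparrow$ does not embed in $g^\uparrow$ by (a). If $g$ has only finitely many, let $e$ be an embedding of the identity in $g^\uparrow$. Then $e=g^\uparrow\circ e$, so all values of $e$ are $g^\uparrow$-invariant, and $e$ maps the classes of an uncountable almost disjoint family of infinite sets to an uncountable family of pairwise disjoint nonzero elements. This contradicts Lemma~\ref{lem:ends}.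
\end{proof}

\section{The model case: ultrafilters on $\mathbb Z$}\label{sec:model}

From now on $R$ and $\rho$ are as in Theorem~\ref{thm:core}. Since $R$ is infinite and all cycles are finite, there are infinitely many cycles. The source of the contradiction is that translation on $\mathbb Z$ has no periodic ultrafilter, and this is already visible on a countable algebra. Let $\mathcal D$ be the algebra of all $q\subseteq\mathbb Z$ with $q+2^k=q$ for some $k$. If $X$ is a residue class modulo a power $\tau$ of $2$ (we allow $\tau=1$, $X=\mathbb Z$), then $\mathcal D(X)=\{q\in\mathcal D:q\subseteq X\}$ is a countable subalgebra of $\mathcal P(X)$, invariant under translation by multiples of $\tau$. For an ultrafilter $y$ of $\mathcal D(X)$ and $\delta\in\tau\mathbb Z$, the set $y+\delta=\{q+\delta:q\in y\}$ is again an ultrafilter of $\mathcal D(X)$.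

\begin{lemma}\label{lem:aperiodic}
If $y$ is an ultrafilter of $\mathcal D(X)$ and $N\ge1$, then $y+N\tau\ne y$.
\end{lemma}

\begin{proof}
Take $k$ with $2^k>N\tau$. The sets $X\cap(c+2^k\mathbb Z)$, $0\le c<2^k$, partition $X$, so $y$ contains one of them. Then $y+N\tau$ contains $X\cap(c+N\tau+2^k\mathbb Z)$, which is disjoint from it.
\end{proof}

An ultrafilter of $\mathcal D$ is a coherent choice of a residue modulo each $2^k$, that is, a $2$-adic integer, and the lemma says that $N\tau\ne0$ in the $2$-adic integers. It follows that an assignment $i\mapsto y_i$ of ultrafilters to the points of a cycle cannot satisfy $y_{\rho(i)}=y_i+1$ everywhere. But equivariance modulo finite asks for less.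

\begin{example}\label{ex:dyadic}
Let $\rho=r$, fix a point $c_n$ on the cycle of size $n!$, and put $\kappa(r^m(c_n))=m$ for $0\le m<n!$. Let $h_0(X)=[\kappa^{-1}(X)]$. On the $n$-th cycle $\kappa(r(i))\equiv\kappa(i)+1\pmod{n!}$. If $q$ has period $2^k$ and $n\ge2^k$, then $2^k\mid n!$, so $\kappa(i)\in q$ if and only if $\kappa(r(i))\in q+1$, for every $i$ on the $n$-th cycle. Thus $h_0(q+1)=r^\uparrow(h_0(q))$ for all $q\in\mathcal D$, although $\kappa(r(i))\ne\kappa(i)+1$ at the last point of every cycle. Equivariance fails outside $\mathcal D$: $h_0(\{-1\})=0$ while $h_0(\{0\})=[\{c_n:n\in\omega\}]\neq0$.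
\end{example}

So Theorem~\ref{thm:core} is false with $\mathcal D$ in place of $\mathcal P(\mathbb Z)$. A proof must find one subset of $\mathbb Z$, not in $\mathcal D$, that detects infinitely many of the defects at once. The candidates are infinite unions of members of $\mathcal D$ provided by the next lemma.

\begin{lemma}\label{lem:separate}
Let $\mathcal Q\subseteq\mathcal P(X)$ be a countable subalgebra, $N$ an infinite set, and $y_i\ne z_i$ ultrafilters of $\mathcal Q$ for $i\in N$. Then there is an infinite $P\subseteq N$ such that one of the following holds: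
\begin{enumerate}
\item[($\alpha$)] there is $q\in\mathcal Q$ with $q\in y_i\setminus z_i$ for all $i\in P$;
\item[($\beta$)] there are pairwise disjoint $B_i\in y_i\setminus z_i$ $(i\in P)$;
\item[($\gamma$)] there are pairwise disjoint $B_i\in z_i\setminus y_i$ $(i\in P)$.
\end{enumerate}
\end{lemma}

\begin{proof}
List $\mathcal Q=\{q_0,q_1,\dots\}$ and choose infinite sets $N\supseteq N_0\supseteq N_1\supseteq\cdots$ such that the truth values of $q_n\in y_i$ and of $q_n\in z_i$ are constant for $i\in N_n$. Let $N'\subseteq N$ be infinite with $N'\subseteq^*N_n$ for all $n$. Then $y=\{q:q\in y_i\text{ for almost all }i\in N'\}$ and the analogous $z$ are ultrafilters of $\mathcal Q$, and $q\notin y$ implies $q\notin y_i$ for almost all $i\in N'$; likewise for $z$. If $y\ne z$, any $q\in y\setminus z$ gives ($\alpha$). Let $y=z$. For each $i$, $y_i\ne y$ or $z_i\ne y$. Suppose $y_i\ne y$ for all $i$ in an infinite $N''\subseteq N'$; we prove ($\beta$), and the other case gives ($\gamma$) by exchanging the roles of $y_i$ and $z_i$. Choose distinct $i_0,i_1,\ldots\in N''$ and sets $B_{i_n}\notin y$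 recursively. The union $B$ of $B_{i_0},\dots,B_{i_{n-1}}$ is not in $y$, so there is a new $i_n\in N''$ with $B\notin y_{i_n}$. Pick $q\in y_{i_n}\setminus y$ and $q'\in y_{i_n}\setminus z_{i_n}$, and let $B_{i_n}=(q\cap q')\setminus B$. It belongs to $y_{i_n}$, and not to $y$ or $z_{i_n}$.
\end{proof}

We now prove Theorem~\ref{thm:core} for homomorphisms of the form $h(X)=[\{i\in R:X\in u_i\}]$ with ultrafilters $u_i$ on $\mathbb Z$. For such $h$ equivariance means that, for each $X$, $X\in u_i\Leftrightarrow X+1\in u_{\rho(i)}$ for almost all $i$.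

\begin{proposition}[ZFC]\label{prop:model}
There is no family $(u_i)_{i\in R}$ of ultrafilters on $\mathbb Z$ such that for every $X\subseteq\mathbb Z$, $X\in u_i\Leftrightarrow X+1\in u_{\rho(i)}$ for almost all $i$.
\end{proposition}

\begin{proof}
Suppose there is one, and let $v_i=\{X:X+1\in u_{\rho(i)}\}$. Then
\begin{equation}\label{eq:sym}
\text{for every }X\subseteq\mathbb Z:\quad X\in u_i\Leftrightarrow X\in v_i\ \text{ for almost all }i .
\end{equation}
Let $y_i=u_i\cap\mathcal D$ and $z_i=v_i\cap\mathcal D=y_{\rho(i)}-1$. If $y_i=z_i$ for all $i$ on a cycle $C$, then going once around $C$ gives $y_i=y_i+|C|$, contrary to Lemma~\ref{lem:aperiodic}. So $N=\{i:y_i\ne z_i\}$ is infinite, and Lemma~\ref{lem:separate} applies. Case ($\alpha$) contradicts \eqref{eq:sym}. Since \eqref{eq:sym} is symmetric in $u$ and $v$ and is all we use from now on, we may assume ($\beta$): $P$ is infinite and the $B_i\in u_i\setminus v_i$ $(i\in P)$ are pairwise disjoint.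

For $S\subseteq P$ let $V_S=\bigcup_{i\in S}B_i$. For $i\in P$,
\begin{equation}\label{eq:VS}
V_S\in u_i\iff i\in S,
\end{equation}
since $B_i\subseteq V_S$ or $B_i\cap V_S=\emptyset$. One would like to say that $V_S\notin v_i$ for $i\in S$, but an ultrafilter may contain an infinite union without containing any of its terms. We use exactly this. Partition $P$ into infinite sets $C_m$ $(m\in\omega)$. By \eqref{eq:VS} and \eqref{eq:sym} there is $i_m\in C_m$ with $V_{C_m}\in v_{i_m}$. As $B_{i_m}\notin v_{i_m}$, the set $D_m=V_{C_m}\setminus B_{i_m}=V_{C_m\setminus\{i_m\}}$ is in $v_{i_m}$. Let $S=\{i_m:m\in\omega\}$. Then $V_{P\setminus S}\supseteq D_m$ belongs to $v_{i_m}$ for every $m$, and to no $u_{i_m}$ by \eqref{eq:VS}. This contradicts \eqref{eq:sym}.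
\end{proof}

\subsection*{Plan of the general proof}
A general $h$ comes with no ultrafilters, and we do not produce ultrafilters on $\mathbb Z$ that represent it. OCA and $\mathfrak b>\aleph_1$ give something weaker. Split off from $\mathbb Z$ infinitely many disjoint \emph{columns} $X_j$ and fix a countable algebra $\mathcal Q_j$ on each. Then, after passing to an infinite set of columns, $h$ is represented by ultrafilters of the $\mathcal Q_j$ on all sets whose $j$-th column lies in $\mathcal Q_j$ for each $j$ (Proposition~\ref{prop:good}). Such a representation yields statements that hold for almost all columns, because a failure in infinitely many columns can be collected into a single subset of $\mathbb Z$. In this way we obtain a substitute for \eqref{eq:VS} (Lemma~\ref{lem:column}) and run the argument above inside a column. For this each column must carry the whole obstruction: it must be invariant under some translation, and finitely many of its translates must cover $\mathbb Z$, so that its image meets almost every cycle.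

\section{Columns}\label{sec:columns}

Assume OCA and $\mathfrak b>\aleph_1$, and suppose toward a contradiction that $h$ is as in Theorem~\ref{thm:core}. Fix $H(X)\subseteq R$ with $[H(X)]=h(X)$. Then $H(X\cap X')=^*H(X)\cap H(X')$, $H(\mathbb Z\setminus X)=^*R\setminus H(X)$ and, by induction in both directions, $H(X+\delta)=^*\rho^\delta[H(X)]$ for $\delta\in\mathbb Z$. In particular $X\subseteq X'$ implies $H(X)\subseteq^*H(X')$, and $X\cap X'=\emptyset$ implies that $H(X)\cap H(X')$ is finite. Let
\[
X_j=2^j+2^{j+1}\mathbb Z,\qquad\tau_j=2^{j+1}\qquad(j\in\omega).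
\]
$X_j$ is the set of integers divisible by $2^j$ and not by $2^{j+1}$, so these sets are pairwise disjoint; moreover $X_j+\tau_j=X_j$ and $\bigcup_{0\le n<\tau_j}(X_j+n)=\mathbb Z$. For a set $E$ of indices put $X_E=\bigcup_{j\in E}X_j$, and use the same convention for other families, as in $A_E=\bigcup_{j\in E}A_j$. If $Y=(Y_j)_{j\in a}$ is a family with $Y_j\subseteq X_j$, write $\bigcup Y=\bigcup_{j\in a}Y_j$.

The difficulty throughout is that each rule for $H$ holds with a finite error over which we have no control. OCA trades finite errors for exact equalities, at the price of splitting the space into countably many pieces. The following lemma isolates the form in which this is used twice. An infinite set of column indices is identified with the tree $T$, so that the branches provide uncountably many almost disjoint sets of columns; we thus write $X_j$ for $j\in T$. Once $x\in2^\omega$ is fixed, we identify the node $x|l$ with $l$, and write $X_l$, $F_l$ for $X_{x|l}$, $F_{x|l}$, and so on.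

\begin{lemma}[localization]\label{lem:local}
Identify an infinite subset of $\omega$ with $T$. For $j\in T$ let $F_j\subseteq\mathcal P(X_j)$ be finite and nonempty, and for $x\in2^\omega$ let $M_x\subseteq R$ satisfy $M_x\subseteq^*H(X_{T_x})$. Then for all but countably many $x$ there are sets $Z_p$ $(p\in\omega)$ with $\bigcup_pZ_p=\prod_lF_l$, integers $0=n_0<n_1<\cdots$, and $\sigma_k\in\prod_{n_k\le l<n_{k+1}}F_l$ with the following property. Whenever $p\le k$, $\pi\in\prod_{l<n_k}F_l$ and some member of $Z_p$ extends $\pi\cup\sigma_k$, there is a pair $w(p,k,\pi)=(c,d)$ with $c\in2^\omega$, $c|n_k=x|n_k$, $d\in\prod_{j\in T_c}F_j$, $d_l=\pi_l$ for $l<n_k$, and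
\begin{equation}\label{eq:local}
H(\textstyle\bigcup Y)\cap M_x\cap M_c=H(\textstyle\bigcup d)\cap M_x\cap M_c\quad\text{for all }Y\in Z_p\text{ extending }\pi\cup\sigma_k .
\end{equation}
\end{lemma}

The point is that \eqref{eq:local} is an exact equality and that its right side depends only on $(p,k,\pi)$: for $Y\in Z_p$ that follows $\sigma_k$ on the $k$-th block, a part of $H(\bigcup Y)$ is determined by the finitely many coordinates of $Y$ below $n_k$.

\begin{proof}
\emph{The coloring.} Let $\mathcal X=\{(x,Y):x\in2^\omega,\ Y\in\prod_{j\in T_x}F_j\}$. Give it the topology induced by the injection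
\[
(x,Y)\mapsto\bigl(x,Y,M_x,H(\textstyle\bigcup Y)\bigr)\in2^\omega\times\prod_{j\in T}(F_j\cup\{*\})\times\mathcal P(R)\times\mathcal P(R),
\]
where $Y_j=*$ off $T_x$, the finite factors are discrete and $\mathcal P(R)=2^R$. This is a separable metric topology. Put $\{(x,Y),(x',Y')\}\in K_0$ if $x\ne x'$, $Y_j=Y'_j$ for all $j\in T_x\cap T_{x'}$, and some $i\in M_x\cap M_{x'}$ lies in $H(\bigcup Y)\mathbin\triangle H(\bigcup Y')$. Since $T_x\cap T_{x'}$ is finite and locally constant, each condition is decided by finitely many coordinates, and $K_0$ is open.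

\emph{No uncountable $\mathcal U$ has $[\mathcal U]^2\subseteq K_0$.} Given such $\mathcal U$, any two members agree on their common columns, so there is a family $(Y^*_j)_{j\in T}$ extending every $Y$ with $(x,Y)\in\mathcal U$; put $Y_j^*=\emptyset$ at the other columns. For $(x,Y)\in\mathcal U$ we have $\bigcup Y=\bigcup Y^*\cap X_{T_x}$, hence $H(\bigcup Y)=^*H(\bigcup Y^*)\cap H(X_{T_x})$, and as $M_x\subseteq^*H(X_{T_x})$ the set $\Phi=(H(\bigcup Y)\mathbin\triangle H(\bigcup Y^*))\cap M_x$ is finite. There are countably many finite sets, so two members $(x,Y)$, $(x',Y')$ of $\mathcal U$ have the same $\Phi$. For $i\in M_x\cap M_{x'}$, each of the conditions $i\in H(\bigcup Y)\mathbin\triangle H(\bigcup Y^*)$ and $i\in H(\bigcup Y')\mathbin\triangle H(\bigcup Y^*)$ is equivalent to $i\in\Phi$, so $i\notin H(\bigcup Y)\mathbin\triangle H(\bigcup Y')$. The pair is not in $K_0$, a contradiction.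

\emph{The pieces.} By OCA, $\mathcal X=\bigcup_p\mathcal X_p$ with $[\mathcal X_p]^2\subseteq K_1$. Let $\mathcal X'_p\subseteq\mathcal X_p$ be countable and dense in $\mathcal X_p$, and let $x$ be any point that is not the first coordinate of a member of $\bigcup_p\mathcal X'_p$. Let $Z_p=\{Y:(x,Y)\in\mathcal X_p\}$. For $c\ne x$ let $\Delta(c)=\max\{l:c|l=x|l\}$, so that $T_x\cap T_c=\{l:l\le\Delta(c)\}$. By density, for all $Y\in Z_p$ and $m\in\omega$ there is $(c,d)\in\mathcal X'_p$ with $\Delta(c)\ge m$ and $d_l=Y_l$ for $l<m$. To use $K_1$ we need agreement on all of $T_x\cap T_c$, up to $\Delta(c)$; this is what the blocks $\sigma_k$ enforce (Figure~\ref{fig:block}).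

\emph{The blocks.} Given $n_k$, go through the finitely many pairs $(p,\pi)$ with $p\le k$, $\pi\in\prod_{l<n_k}F_l$, starting with $\sigma=\emptyset$. Suppose the current $\sigma$ is defined on $[n_k,m)$. If no member of $Z_p$ extends $\pi\cup\sigma$, do nothing; this persists when $\sigma$ is extended. Otherwise take $Y\in Z_p$ extending $\pi\cup\sigma$, take $(c,d)\in\mathcal X'_p$ as above for $Y$ and $m$, set $w(p,k,\pi)=(c,d)$ and extend $\sigma$ to $[n_k,\Delta(c)]$ by the values of $d$. At the end extend $\sigma$ by one more value, call the result $\sigma_k$ and its domain $[n_k,n_{k+1})$. If $Y\in Z_p$ extends $\pi\cup\sigma_k$, then $w(p,k,\pi)=(c,d)$ was defined, $n_k\le\Delta(c)<n_{k+1}$, and $d_l=(\pi\cup\sigma_k)_l=Y_l$ for all $l\le\Delta(c)$. The points $(x,Y)$ and $(c,d)$ of $\mathcal X_p$ satisfy the first two conditions for $K_0$, so they fail the third, which is \eqref{eq:local}.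
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[thick] (0,0) -- (10,0) node[right] {$T_x$};
\draw[thick] (6.5,0) -- (8.6,1.3) node[right] {$T_c$};
\draw (0,0.1) -- (0,-0.1) node[below] {$0$};
\draw (4.5,0.1) -- (4.5,-0.1) node[below] {$n_k$};
\draw (8.5,0.1) -- (8.5,-0.1) node[below] {$n_{k+1}$};
\fill (6.5,0) circle (1.6pt) node[below] {$\Delta(c)$};
\draw[<->] (0,-0.85) -- node[below] {$\pi$} (4.5,-0.85);
\draw[<->] (4.5,-0.85) -- node[below] {$\sigma_k$} (8.5,-0.85);
\end{tikzpicture}
\caption{The branch $T_x$, with the node $x|l$ at position $l$, is cut into blocks. Given values $\pi$ below $n_k$, the block $\sigma_k$ is chosen so that a fixed pair $(c,d)$ has $T_c$ leaving $T_x$ inside the $k$-th block and $d$ equal to $\pi\cup\sigma_k$ up to $\Delta(c)$. Every $Y$ extending $\pi\cup\sigma_k$ then agrees with $d$ on all of $T_x\cap T_c$.}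
\label{fig:block}
\end{figure}

The first application matches the columns of $\mathbb Z$ with columns of $R$. If $A_j\in h(X_j)$ are chosen arbitrarily, then $A_j\subseteq^*H(X_E)$ for each $j\in E$, but $H(X_E)$ may miss a point of every $A_j$. We trim the $A_j$ so that this happens for no $E$.

\begin{proposition}\label{prop:columns}
There are an infinite $I\subseteq\omega$ and pairwise disjoint $A_j\in h(X_j)$ $(j\in I)$ with
\begin{equation}\label{eq:col}
H(X_E)\cap A_I=^*A_E\quad\text{for all }E\subseteq I .
\end{equation}
\end{proposition}

\begin{proof}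
The sets $A_j^0=H(X_j)\setminus\bigcup_{j'<j}H(X_{j'})$ are pairwise disjoint members of $h(X_j)$. Identify $\omega$ with $T$ and apply Lemma~\ref{lem:local} with $F_j=\{\emptyset,X_j\}$ and $M_x=H(X_{T_x})$; fix $x$ as in its conclusion. Let $L$ be the union of the blocks $[n_{k-1},n_k)$ with $k\geq2$ even. The remaining blocks will be frozen at the values $\sigma_k$.

Let $l\in[n_{k-1},n_k)$ with $k\geq 2$ even, and let $(c,d)=w(p,k,\pi)$ be one of the finitely many pairs defined at stage $k$. As $x|l\in T_x\cap T_c$, we have $A^0_l\subseteq^*M_x\cap M_c$. As $d_l=\pi_l$, we have $A_l^0\subseteq^*H(\bigcup d)$ if $\pi_l=X_l$, and $A^0_l\cap H(\bigcup d)=^*\emptyset$ if $\pi_l=\emptyset$. Let $A_l$ be a cofinite subset of $A^0_l$ for which all these finitely many relations hold exactly.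

For $E\subseteq L$ let $\hat E\in\prod_lF_l$ be $X_l$ at $l\in E$, $\emptyset$ at $l\in L\setminus E$, and $\sigma_k$ on $[n_k,n_{k+1})$ for even $k$. Let $U_E=\bigcup\hat E$, so that $X_E=U_E\setminus U_\emptyset$. Fix $E$ and $p$ with $\hat E\in Z_p$. For even $k\ge\max(p,2)$ and $\pi=\hat E|n_k$, $\hat E$ extends $\pi\cup\sigma_k$, so $(c,d)=w(p,k,\pi)$ is defined and $H(U_E)$ agrees with $H(\bigcup d)$ on $M_x\cap M_c$, which contains $A_l$ for $l\in[n_{k-1},n_k)$. Hence $A_l\subseteq H(U_E)$ if $l\in E$ and $A_l\cap H(U_E)=\emptyset$ if $l\notin E$. For the finitely many other $l\in L$ the same holds modulo finite, because $X_l\subseteq U_E$ or $X_l\cap U_E=\emptyset$. Thus $H(U_E)\cap A_L=^*A_E$. In particular $H(U_\emptyset)\cap A_L$ is finite, and so $H(X_E)\cap A_L=^*(H(U_E)\setminus H(U_\emptyset))\cap A_L=^*A_E$. Take $I=L$.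
\end{proof}

Fix $I$ and $(A_j)_{j\in I}$. Intersecting with $A_{I'}$ shows that \eqref{eq:col} remains true when $I$ is replaced by a subset $I'$. For $i\in A_I$ let $j(i)$ be the index with $i\in A_{j(i)}$. For $a\subseteq I$ and a family $Y=(Y_j)_{j\in a}$ with $Y_j\subseteq X_j$, and for $q\subseteq X_j$, let
\[
\Psi(Y)=H(\textstyle\bigcup Y)\cap A_a,\qquad\lambda_j(q)=H(q)\cap A_j .
\]
What \eqref{eq:col} buys is that $\Psi$ can be computed on any set of columns separately.

\begin{lemma}[locality]\label{lem:locality}
If $Y=(Y_j)_{j\in a}$ and $Y'=(Y'_j)_{j\in a'}$ agree on $b\subseteq a\cap a'$, then $\Psi(Y)\cap A_b=^*\Psi(Y')\cap A_b$; consequently $\Psi(Y)\cap A_j=\Psi(Y')\cap A_j$ for almost all $j\in b$. In particular $\Psi(Y)\cap A_b=^*\Psi(Y|b)$ for $b\subseteq a$, and $\Psi(Y)\cap A_j=^*\lambda_j(Y_j)$ for $j\in a$.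
\end{lemma}

\begin{proof}
By \eqref{eq:col}, $A_b\subseteq^*H(X_b)$, so $H(\bigcup Y)\cap A_b=^*H(\bigcup Y\cap X_b)\cap A_b$, and the same holds for $Y'$. But $\bigcup Y\cap X_b=\bigcup Y'\cap X_b$. The consequence holds because the $A_j$ are pairwise disjoint, and the special cases are $Y'=Y|b$ and $b=\{j\}$.
\end{proof}

\section{Lifting on countable algebras}\label{sec:lifting}

Let $\mathcal Q=(\mathcal Q_j)_{j\in I}$, where $\mathcal Q_j\subseteq\mathcal P(X_j)$ is a countable subalgebra.

\begin{definition}
A set $a\subseteq I$ is \emph{$\mathcal Q$-good} if there are ultrafilters $y_i$ of $\mathcal Q_{j(i)}$ $(i\in A_a)$ such that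
\[
\Psi(Y)=^*\{i\in A_a:Y_{j(i)}\in y_i\}\quad\text{for all }Y\in\textstyle\prod_{j\in a}\mathcal Q_j .
\]
\end{definition}

By locality, a subset $b$ of a good set $a$ is good with the same $y_i$: extend $Y\in\prod_{j\in b}\mathcal Q_j$ by $\emptyset$ and intersect with $A_b$. For $b=\{j\}$ this reads
\begin{equation}\label{eq:onecol}
\{i\in A_j:q\in y_i\}=^*H(q)\cap A_j\qquad(j\in a,\ q\in\mathcal Q_j).
\end{equation}
Goodness of an infinite set says much more than \eqref{eq:onecol}: the total error over all columns is finite, for each of the uncountably many $Y$.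

\begin{proposition}\label{prop:good}
Every infinite $I'\subseteq I$ contains an infinite $\mathcal Q$-good set.
\end{proposition}

Since \eqref{eq:col} holds for $I'$, we may assume $I'=I$; identify $I$ with $T$. Lemma~\ref{lem:local} handles finite families $F_j$, so we approximate: write $\mathcal Q_j=\bigcup_m\mathcal Q_{j,m}$, where $\mathcal Q_{j,m}$ is the finite subalgebra generated by the first $m$ members of an enumeration of $\mathcal Q_j$. For $\eta\in\omega^I$ call $a\subseteq I$ \emph{$\eta$-trivial} if there are functions $\psi_j:\mathcal Q_{j,\eta(j)}\to\mathcal P(A_j)$ $(j\in a)$ with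
\[
\Psi(Y)=^*\textstyle\bigcup_{j\in a}\psi_j(Y_j)\quad\text{for all }Y\in\prod_{j\in a}\mathcal Q_{j,\eta(j)} .
\]
Intersecting with $A_j$ and using locality, we see that such functions satisfy
\begin{equation}\label{eq:auto}
\psi_j(q)=^*\lambda_j(q)\qquad(j\in a,\ q\in\mathcal Q_{j,\eta(j)}).
\end{equation}
The proof has three stages: triviality for one $\eta$, one set that is trivial for all $\eta$, and a coherent choice of the witnesses.

\subsection*{One level of approximation}

\begin{lemma}\label{lem:eta}
For each $\eta\in\omega^I$, the branch $T_x$ is $\eta$-trivial for all but countably many $x\in2^\omega$.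
\end{lemma}

The proof uses two facts about a compact metric space $\mathcal O$. A set is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager; a dense $G_\delta$ set is comeager. The Baire category theorem says that $\mathcal O$ is not meager in itself. The Kuratowski--Ulam theorem implies that if $\mathcal G\subseteq\mathcal O^2$ is comeager, then the section $\mathcal G_S=\{S':(S,S')\in\mathcal G\}$ is comeager for a comeager set of $S\in\mathcal O$.

\begin{proof}
Apply Lemma~\ref{lem:local} with $F_j=\mathcal Q_{j,\eta(j)}$ and $M_x=A_{T_x}$, which is almost contained in $H(X_{T_x})$ by \eqref{eq:col}. Let $x$ be as in its conclusion. For $\epsilon\in\{0,1\}$ let $L_\epsilon$ be the union of the blocks $[n_k,n_{k+1})$ with $k\equiv\epsilon\pmod2$. It suffices to show that $L_0$ and $L_1$ are $\eta$-trivial, for then $\Psi(Y)=^*\Psi(Y|L_0)\cup\Psi(Y|L_1)$ by locality, and the witnesses combine. (We cannot simply discard half of the blocks, as before, since the blocks depend on $\eta$ and we need one set for all $\eta$.)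

Fix $\epsilon$. Let $J_m=[n_{2m+\epsilon},n_{2m+\epsilon+1})$ be the $m$-th block of $L_\epsilon$, and let $k(m)=2m+\epsilon+1$, $\mathcal S_m=\prod_{l\in J_m}F_l$, $A^m=A_{J_m}$. The space $\mathcal W=\prod_m\mathcal S_m$ is compact and metrizable, with basic clopen sets $\mathcal O_\mu=\{S:S\text{ extends }\mu\}$ for finite sequences $\mu\in\prod_{m'<m}\mathcal S_{m'}$; here $m$ is the length of $\mu$. For $S\in\mathcal W$ let $\hat S\in\prod_lF_l$ be $S_m$ on $J_m$ and $\sigma_k$ on the blocks with $k\not\equiv\epsilon$. Let $Z'_p=\{S:\hat S\in Z_p\}$; these sets cover $\mathcal W$.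

\emph{Step 1: on $Z'_p$ the $m$-th block of $\Psi$ depends only on the past.} Let $S\in Z'_p$, $m\ge p$, $k=k(m)$ and $\pi=\hat S|n_k$, which is determined by $S|(m+1)$. Then $\hat S$ extends $\pi\cup\sigma_k$, so $(c,d)=w(p,k,\pi)$ is defined; and $A^m\subseteq M_x\cap M_c$ since $J_m\subseteq[0,n_k)$. By \eqref{eq:local},
\begin{equation}\label{eq:G}
\Psi(\hat S)\cap A^m=G_m(S|(m+1)),
\end{equation}
where $G_m(S|(m+1))=H(\bigcup d)\cap A^m$ depends only on $p$ and $S|(m+1)$.

To exploit this we need a piece $Z'_p$ that is large. By Baire's theorem some $Z'_p$ is nonmeager; fix such $p$. Let $\mathcal V$ be the union of the countably many $\mathcal O_\mu$ for which $Z'_p\cap\mathcal O_\mu$ is meager. Then $Z'_p\cap\mathcal V$ is meager. If $\mathcal V$ were dense, $\mathcal W\setminus\mathcal V$ would be nowhere dense and $Z'_p$ meager. So some $\mathcal O=\mathcal O_{\mu_0}$ is disjoint from $\mathcal V$, and we may take $\mu_0$ of length $m_0\ge p$. For every $\mu\supseteq\mu_0$ the set $Z=Z'_p\cap\mathcal O$ meets every comeager subset of $\mathcal O_\mu$. In particular $G_m(\mu)$ is defined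 for all $m\ge m_0$ and all $\mu\supseteq\mu_0$ of length $m+1$.

\emph{Step 2: removing the past.} There are $\mu_1\supseteq\mu_0$ of length $m_1$ and functions $\theta_m:\mathcal S_m\to\mathcal P(A^m)$ $(m\ge m_1)$ with $G_m(\mu^\frown\sigma)=\theta_m(\sigma)$ for all $\mu\supseteq\mu_1$ of length $m$ and all $\sigma\in\mathcal S_m$. Suppose first that for all $\mu,\nu\supseteq\mu_0$ of equal length there are extensions $\mu'\supseteq\mu$, $\nu'\supseteq\nu$ of a common length $m$ and $\sigma\in\mathcal S_m$ with $G_m(\mu'^\frown\sigma)\ne G_m(\nu'^\frown\sigma)$. Then for each $N\geq m_0$ the open set of $(S,S')\in\mathcal O^2$ such that $S_m=S'_m$ and $G_m(S|(m+1))\ne G_m(S'|(m+1))$ for some $m\ge N$ is dense, since any basic set contains $\mathcal O_\mu\times\mathcal O_\nu$ with $\mu,\nu$ of equal length $\ge N$. The intersection $\mathcal G$ of these sets is a dense $G_\delta$. By Kuratowski--Ulam there is $S\in Z$ with $\mathcal G_S$ comeager in $\mathcal O$, and then there is $S'\in Z\cap\mathcal G_S$. By \eqref{eq:G}, for infinitely many $m$ the families $\hat S,\hat S'$ agree on $J_m$ while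 $\Psi(\hat S),\Psi(\hat S')$ differ on $A^m$. This contradicts locality. So there are $\mu_1,\nu_1\supseteq\mu_0$ of equal length $m_1$ with $G_m(\mu^\frown\sigma)=G_m(\nu^\frown\sigma)$ for all $\mu\supseteq\mu_1$, $\nu\supseteq\nu_1$ of length $m\ge m_1$ and all $\sigma$. Keeping $\nu$ fixed shows that the value does not depend on $\mu$; call it $\theta_m(\sigma)$.

\emph{Step 3: from $Z$ to all of $\mathcal W$.} For every $S\in\mathcal W$, $\Psi(\hat S)\cap A^m=\theta_m(S_m)$ for almost all $m$. Suppose this fails for all $m$ in an infinite set $b$. The set of $S'\in\mathcal O_{\mu_1}$ with $S'_m=S_m$ for infinitely many $m\in b$ is a dense $G_\delta$ in $\mathcal O_{\mu_1}$, so it contains some $S'\in Z$. For those $m\ge m_1$, \eqref{eq:G} and Step 2 give $\Psi(\hat S')\cap A^m=\theta_m(S_m)\ne\Psi(\hat S)\cap A^m$, contradicting locality.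

\emph{Step 4: from blocks to columns.} For $m\ge m_1$, $l\in J_m$ and $q\in F_l$ let $\langle l,q\rangle\in\mathcal S_m$ be $q$ at $l$ and $\emptyset$ elsewhere, and put $\psi_l(q)=\theta_m(\langle l,q\rangle)\cap A_l$. For almost all $m$ we have $\theta_m(\sigma)\cap A_l=\psi_l(\sigma_l)$ for all $\sigma\in\mathcal S_m$ and $l\in J_m$. Otherwise, for infinitely many $m$ choose a counterexample $\sigma^m,l_m$, and take $S,S'\in\mathcal W$ with $S_m=\sigma^m$, $S'_m=\langle l_m,\sigma^m_{l_m}\rangle$ for these $m$. Then $\hat S,\hat S'$ agree at each $l_m$, and by Step 3 $\Psi(\hat S),\Psi(\hat S')$ differ on $A_{l_m}$ for almost all of these $m$, contradicting locality. With Step 3 we obtain, for every $S$,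
\begin{equation}\label{eq:cols}
\Psi(\hat S)\cap A_l=\psi_l(\hat S_l)\quad\text{for almost all }l\in L_\epsilon .
\end{equation}
Next, for almost all $l\in L_\epsilon$ we have $\psi_l(q)=^*\lambda_l(q)$ for all $q\in F_l$. Otherwise choose $q_l$ with $\psi_l(q_l)\ne^*\lambda_l(q_l)$ for infinitely many $l$, and $S$ with $\hat S_l=q_l$ at these $l$; then \eqref{eq:cols} contradicts $\Psi(\hat S)\cap A_l=^*\lambda_l(q_l)$. For the finitely many $l$ that are exceptional here or lie in some $J_m$ with $m<m_1$, let $\psi_l=\lambda_l|F_l$. Now \eqref{eq:cols} still holds, and for each of the finitely many $l$ where it fails for a given $S$ the two sides differ by a finite set. Hence $\Psi(\hat S)\cap A_{L_\epsilon}=^*\bigcup_{l\in L_\epsilon}\psi_l(\hat S_l)$. Every $Y\in\prod_{l\in L_\epsilon}F_l$ is $\hat S|L_\epsilon$ for some $S$, so by locality $L_\epsilon$ is $\eta$-trivial.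
\end{proof}

\subsection*{All levels at once}

\begin{lemma}\label{lem:alleta}
There is $x\in2^\omega$ such that $T_x$ is $\eta$-trivial for all $\eta\in\omega^I$.
\end{lemma}

\begin{proof}
First, if $a$ is $\zeta$-trivial with witnesses $\psi_j$ and $\eta\le^*\zeta$, then $a$ is $\eta$-trivial. Let $a_0=\{j\in a:\eta(j)>\zeta(j)\}$, a finite set. Given $Y\in\prod_{j\in a}\mathcal Q_{j,\eta(j)}$, let $Y'$ be $Y$ with the values on $a_0$ replaced by $\emptyset$. Locality and $\zeta$-triviality for $Y'$ give $\Psi(Y)\cap A_{a\setminus a_0}=^*\bigcup_{j\in a\setminus a_0}\psi_j(Y_j)$, and $\Psi(Y)\cap A_j=^*\lambda_j(Y_j)$ for $j\in a_0$. So the restrictions of $\psi_j$ for $j\notin a_0$ and of $\lambda_j$ for $j\in a_0$ are witnesses.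

If the lemma fails, choose for each $x$ a function $\eta_x$ such that $T_x$ is not $\eta_x$-trivial. Take a set of $\aleph_1$ points $x$ and, by $\mathfrak b>\aleph_1$, a function $\zeta$ with $\eta_x\le^*\zeta$ for all of them. By Lemma~\ref{lem:eta} one of these $T_x$ is $\zeta$-trivial, hence $\eta_x$-trivial, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:good}]
Let $a=T_x$ with $x$ from Lemma~\ref{lem:alleta}. Triviality of $a$ depends only on $\eta|a$; for each $\eta\in\omega^a$ choose witnesses $\psi^\eta_j$ $(j\in a)$. We want to glue them into functions on $\mathcal Q_j$, but they cohere only up to finitely many columns: for $\eta,\eta'\in\omega^a$,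
\begin{equation}\label{eq:cohere}
\psi_j^\eta\text{ and }\psi^{\eta'}_j\text{ agree on }\mathcal Q_{j,\min(\eta(j),\eta'(j))}\text{ for almost all }j\in a .
\end{equation}
Indeed, otherwise take $Y$ with $Y_j\in\mathcal Q_{j,\min(\eta(j),\eta'(j))}$ for all $j$ and $\psi^\eta_j(Y_j)\ne\psi_j^{\eta'}(Y_j)$ for infinitely many $j$; the two unions differ on infinitely many $A_j$, yet both are $=^*\Psi(Y)$. OCA makes the coherence exact on a large set of $\eta$.

\emph{The coloring.} By \eqref{eq:auto}, $\psi^\eta_j(q)$ lies in the countable set $\Lambda_{j,q}$ of finite modifications of $\lambda_j(q)$. Map $\eta$ to the point of $\omega^a\times\prod_{j\in a,\,q\in\mathcal Q_j}(\Lambda_{j,q}\cup\{*\})$ with coordinates $\eta(j)$ and $\psi^\eta_j(q)$, the latter being $*$ if $q\notin\mathcal Q_{j,\eta(j)}$. This is an injection into a countable product of countable discrete spaces, and it induces a separable metric topology on $\omega^a$. Put $\{\eta,\eta'\}\in K_0$ if $\psi^\eta_j(q)\ne\psi^{\eta'}_j(q)$ for some $j\in a$ and $q\in\mathcal Q_{j,\min(\eta(j),\eta'(j))}$. Membership is witnessed by two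 coordinates of each point, so $K_0$ is open. Suppose $[\mathcal U]^2\subseteq K_0$ with $\mathcal U$ uncountable; shrinking, let $|\mathcal U|=\aleph_1$, and by $\mathfrak b>\aleph_1$ let $\zeta$ be a $\le^*$-upper bound of $\mathcal U$. By \eqref{eq:cohere}, for $\eta\in\mathcal U$ there is a finite $a_\eta\subseteq a$ such that $\eta(j)\le\zeta(j)$ and $\psi^\eta_j=\psi_j^\zeta|\mathcal Q_{j,\eta(j)}$ for $j\notin a_\eta$. There are countably many possibilities for the triple $(a_\eta,\eta|a_\eta,(\psi^\eta_j)_{j\in a_\eta})$, so two members $\eta,\eta'$ of $\mathcal U$ have the same triple. Their witnesses are equal on $a_\eta$ and are restrictions of $\psi^\zeta_j$ elsewhere, so $\{\eta,\eta'\}\notin K_0$, a contradiction. By OCA, $\omega^a=\bigcup_p\mathcal C_p$ with $[\mathcal C_p]^2\subseteq K_1$.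

\emph{Gluing.} Some $\mathcal C=\mathcal C_p$ is $\le^*$-cofinal, meaning that every function is $\le^*$ a member of $\mathcal C$. Otherwise take for each $p$ a function $\zeta_p$ that is not $\le^*$ any member of $\mathcal C_p$, and a $\le^*$-upper bound $\zeta$ of the $\zeta_p$; it lies in some $\mathcal C_p$, which is absurd. The set $a_1$ of $j$ for which $\{\eta(j):\eta\in\mathcal C\}$ is bounded is finite, since otherwise a function exceeding the bounds on $a_1$ would not be $\le^*$ any member of $\mathcal C$. Let $a'=a\setminus a_1$. For $j\in a'$, $\psi_j=\bigcup_{\eta\in\mathcal C}\psi_j^\eta$ is a function because $[\mathcal C]^2\subseteq K_1$, its domain is $\mathcal Q_j$, and $\psi_j(q)=^*\lambda_j(q)$ by \eqref{eq:auto}. We claim that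
\begin{equation}\label{eq:glued}
\Psi(Y)=^*\textstyle\bigcup_{j\in a'}\psi_j(Y_j)\quad\text{for all }Y\in\prod_{j\in a'}\mathcal Q_j .
\end{equation}
By cofinality there is $\eta\in\mathcal C$ such that $a''=\{j\in a':Y_j\in\mathcal Q_{j,\eta(j)}\}$ is cofinite in $a'$. Apply $\eta$-triviality to the family on $a$ that is $Y_j$ on $a''$ and $\emptyset$ elsewhere, and intersect with $A_{a''}$: by locality $\Psi(Y)\cap A_{a''}=^*\bigcup_{j\in a''}\psi_j(Y_j)$. For the finitely many $j\in a'\setminus a''$, $\Psi(Y)\cap A_j=^*\lambda_j(Y_j)=^*\psi_j(Y_j)$.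

\emph{Ultrafilters.} For $Y,Y'\in\prod_{j\in a'}\mathcal Q_j$ let $(Y\wedge Y')_j=Y_j\cap Y'_j$ and $Y^c_j=X_j\setminus Y_j$. Since the columns are disjoint, $\bigcup(Y\wedge Y')=\bigcup Y\cap\bigcup Y'$ and $\bigcup Y^c=X_{a'}\setminus\bigcup Y$. Hence $\Psi(Y\wedge Y')=^*\Psi(Y)\cap\Psi(Y')$ and, by \eqref{eq:col}, $\Psi(Y^c)=^*A_{a'}\setminus\Psi(Y)$. If the law $\psi_j(q\cap q')=\psi_j(q)\cap\psi_j(q')$ failed for infinitely many $j$, we could put counterexamples $q_j,q'_j$ into $Y,Y'$, and by \eqref{eq:glued} the first relation would fail on infinitely many $A_j$. The law $\psi_j(X_j\setminus q)=A_j\setminus\psi_j(q)$ is obtained in the same way from the second relation. So $\psi_j:\mathcal Q_j\to\mathcal P(A_j)$ is a homomorphism for all $j$ in a cofinite $a^\circ\subseteq a'$, and for $j\in a^\circ$, $i\in A_j$ the set $y_i=\{q\in\mathcal Q_j:i\in\psi_j(q)\}$ is an ultrafilter of $\mathcal Q_j$. Extending $Y\in\prod_{j\in a^\circ}\mathcal Q_j$ by $\emptyset$ and intersecting \eqref{eq:glued} with $A_{a^\circ}$ shows that $a^\circ$ is $\mathcal Q$-good.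
\end{proof}

\section{Exact equivariance in a column}\label{sec:final}

The sets $V_S$ of the model case are infinite unions inside one column; there are uncountably many, and goodness does not mention them. Still it controls them in almost every column: a failure in column $j$ can be witnessed by a single point $i_j$, and one member of $\prod_j\mathcal Q_j$ tests all these points together.

\begin{lemma}\label{lem:column}
Let $a$ be $\mathcal Q$-good with ultrafilters $(y_i)$, and let $b\subseteq a$ be infinite. For $j\in b$ let $P_j\subseteq A_j$ be infinite and let $B_i\in y_i$ $(i\in P_j)$ be pairwise disjoint. Then for almost all $j\in b$,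
\[
H\bigl(\textstyle\bigcup_{i\in S}B_i\bigr)\cap P_j=^*S\quad\text{for every }S\subseteq P_j .
\]
\end{lemma}

\begin{proof}
Otherwise there are an infinite $b'\subseteq b$ and sets $S_j\subseteq P_j$ $(j\in b')$ for which this fails. Let $W_j=\bigcup_{i\in S_j}B_i\subseteq X_j$ and $W=\bigcup_{j\in b'}W_j$. By locality $H(W)\cap P_j=^*H(W_j)\cap P_j\ne^*S_j$, so there is $i_j\in(H(W)\cap P_j)\mathbin\triangle S_j$. For some infinite $b''\subseteq b'$, either $i_j\in S_j\setminus H(W)$ for all $j\in b''$, or $i_j\in H(W)\setminus S_j$ for all $j\in b''$. Let $U=\bigcup_{j\in b''}B_{i_j}$. The points $i_j$ are distinct and $B_{i_j}\in y_{i_j}$, so goodness of $b''$ gives $i_j\in H(U)$ for almost all $j\in b''$. In the first case $U\subseteq W$, so $H(U)\subseteq^*H(W)$ and $i_j\in H(W)$ for almost all $j\in b''$. In the second case $U\cap W=\emptyset$, so $H(U)\cap H(W)$ is finite and $i_j\notin H(W)$ for almost all $j\in b''$. Both are contradictions.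
\end{proof}

Now let $\mathcal Q_j=\mathcal D(X_j)$, and by Proposition~\ref{prop:good} fix an infinite $\mathcal Q$-good set $a\subseteq I$ with ultrafilters $(y_i)$. The set of defects in column $j\in a$ is
\[
N_j=\{i\in A_j:\rho^{\tau_j}(i)\in A_j\text{ and }y_{\rho^{\tau_j}(i)}\ne y_i+\tau_j\}.
\]

\begin{lemma}\label{lem:defects}
$N_j$ is finite for almost all $j\in a$.
\end{lemma}

\begin{proof}
Suppose $N_j$ is infinite for all $j$ in an infinite $b\subseteq a$.

\emph{Separating sets.} Fix $j\in b$, write $\tau=\tau_j$, and apply Lemma~\ref{lem:separate} to $y_i$ and $z_i=y_{\rho^\tau(i)}-\tau$ $(i\in N_j)$. Case ($\alpha$) does not occur: if $q\in y_i$ for all $i$ in an infinite $P\subseteq N_j$, then $P\subseteq^*H(q)$ by \eqref{eq:onecol}, so $\rho^\tau[P]\subseteq^*H(q+\tau)\cap A_j$, and by \eqref{eq:onecol} again $q+\tau\in y_{\rho^\tau(i)}$, that is $q\in z_i$, for almost all $i\in P$. In case ($\beta$) let $\delta_j=\tau$ and $P_j=P$; then $B_i\in y_i$ and $B_i+\tau\notin y_{\rho^\tau(i)}$. In case ($\gamma$) let $\delta_j=-\tau$ and $P_j=\rho^\tau[P]$, and attach to $i'=\rho^\tau(i)$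 the set $B_i+\tau$; it belongs to $z_i+\tau=y_{i'}$, and its translate by $-\tau$ is not in $y_i=y_{\rho^{-\tau}(i')}$. So in both cases, after renaming, we have $\delta_j\in\{\tau_j,-\tau_j\}$, an infinite $P_j\subseteq A_j$ with $\rho^{\delta_j}[P_j]\subseteq A_j$, and pairwise disjoint $B_i\in\mathcal Q_j$ $(i\in P_j)$ with
\[
B_i\in y_i,\qquad B_i+\delta_j\notin y_{\rho^{\delta_j}(i)} .
\]
For $S\subseteq P_j$ let $V^j_S=\bigcup_{i\in S}B_i\subseteq X_j$. By Lemma~\ref{lem:column}, after removing finitely many $j$ from $b$, $H(V^j_S)\cap P_j=^*S$ for all $j\in b$ and $S\subseteq P_j$. Since $H(V_S^j+\delta_j)=^*\rho^{\delta_j}[H(V^j_S)]$, applying $\rho^{\delta_j}$ gives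
\begin{equation}\label{eq:shifted}
H(V^j_S+\delta_j)\cap\rho^{\delta_j}[P_j]=^*\rho^{\delta_j}[S]\qquad(j\in b,\ S\subseteq P_j).
\end{equation}

\emph{A larger algebra.} The model case asked whether $V_{C_m}$ belongs to an ultrafilter, and the $y_i$ do not decide this. Only countably many such sets are needed, so we adjoin them and lift again. Partition each $P_j$ into infinite sets $C^j_m$ $(m\in\omega)$. For $j\in b$ let $\mathcal Q_j^*\subseteq\mathcal P(X_j)$ be the countable algebra generated by $\mathcal Q_j$ and the sets $V^j_{C^j_m}+\delta_j$ $(m\in\omega)$, and let $\mathcal Q_j^*=\mathcal Q_j$ for $j\in I\setminus b$. By Proposition~\ref{prop:good} there is an infinite $\mathcal Q^*$-good set $a^*\subseteq b$, with ultrafilters $(y^*_i)$. For almost all $j\in a^*$ we have $y_i^*\cap\mathcal Q_j=y_i$ for all $i\in A_j$. Otherwise, for all $j$ in an infinite $b'\subseteq a^*$ pick $i_j\in A_j$ and $q_j\in y_{i_j}\setminus y^*_{i_j}$; then $H(\bigcup_{j\in b'}q_j)$ contains almost all $i_j$ by $\mathcal Q$-goodness of $b'$ and only finitely many by $\mathcal Q^*$-goodness of $b'$. Remove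 the exceptional $j$ from $a^*$.

\emph{The diagonal set.} Let $j\in a^*$ and $m\in\omega$. By \eqref{eq:shifted}, $\rho^{\delta_j}[C^j_m]\subseteq^*H(V^j_{C^j_m}+\delta_j)\cap A_j$, so by \eqref{eq:onecol} for $\mathcal Q^*$ there is $i^j_m\in C^j_m$ with $V^j_{C^j_m}+\delta_j\in y^*_{\rho^{\delta_j}(i^j_m)}$. The set $B_{i^j_m}+\delta_j$ belongs to $\mathcal Q_j$ and not to $y_{\rho^{\delta_j}(i^j_m)}$, hence not to $y^*_{\rho^{\delta_j}(i^j_m)}$. Therefore
\[
D^j_m=(V^j_{C^j_m}+\delta_j)\setminus(B_{i^j_m}+\delta_j)=V^j_{C^j_m\setminus\{i^j_m\}}+\delta_j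
\]
is a member of $\mathcal Q^*_j$ that belongs to $y^*_{\rho^{\delta_j}(i^j_m)}$, and the sets $D^j_m$ $(m\in\omega)$ are pairwise disjoint. Let $S_j=\{i^j_m:m\in\omega\}$ and $P_j^*=\rho^{\delta_j}[S_j]$, an infinite subset of $A_j$. Apply Lemma~\ref{lem:column} to $\mathcal Q^*$, $a^*$ and the sets $P^*_j$, with $D^j_m$ attached to the point $\rho^{\delta_j}(i^j_m)$. For some $j\in a^*$ the conclusion holds, and with $S=P^*_j$ it gives
\[
P_j^*\subseteq^*H\bigl(\textstyle\bigcup_mD^j_m\bigr)=H(V^j_{P_j\setminus S_j}+\delta_j).
\]
By \eqref{eq:shifted}, also $P^*_j\subseteq^*H(V^j_{S_j}+\delta_j)$. The sets $V^j_{P_j\setminus S_j}+\delta_j$ and $V^j_{S_j}+\delta_j$ are disjoint, so the infinite set $P^*_j$ is almost contained in a finite set, a contradiction.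
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:core}]
Fix $j\in a$ with $N_j$ finite, and write $\tau=\tau_j$. From $X_j+\tau=X_j$ we get $\rho^\tau[A_j]=^*A_j$, so $\{i\in A_j:\rho^\tau(i)\notin A_j\}$ is finite. From $\mathbb Z=\bigcup_{n<\tau}(X_j+n)$ and $h(\mathbb Z)=[R]$ we get that $R\setminus\bigcup_{n<\tau}\rho^n[A_j]$ is finite. As $\rho$ has infinitely many cycles, some cycle $C$ avoids these two finite sets and $N_j$. A point of $C$ has the form $\rho^n(i_0)$ with $i_0\in A_j$, and then $i_0\in C$. By induction on $n\ge0$, $\rho^{n\tau}(i_0)\in C\cap A_j$ and $y_{\rho^{n\tau}(i_0)}=y_{i_0}+n\tau$. Since $C$ is finite we may take $n=|C|$ and obtain $y_{i_0}=y_{i_0}+|C|\tau$, contrary to Lemma~\ref{lem:aperiodic}.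
\end{proof}

\begin{remark}
OCA is used in Lemma~\ref{lem:local}, which is applied once for the columns and once for each level $\eta$, and in the gluing of the witnesses $\psi^\eta$. The hypothesis $\mathfrak b>\aleph_1$ is used only to pass from finite to countable algebras, in Lemma~\ref{lem:alleta} and in the gluing. Equivariance of $h$ enters only in this last section, and the finiteness of the cycles only in the last paragraph.
\end{remark}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Universal Automorphisms Of $\mathcal P(\omega)/\mathrm{fin}$},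
\texttt{https://www.cs.du.edu/\string~wesfussn/slides/Brian.pdf}.

\bibitem{Vel}
Veli\v ckovi\'c,
\emph{OCA and automorphisms of $\mathcal P(\omega)/\mathrm{fin}$},
Topology Appl.\ 49 (1993).

\end{thebibliography}
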